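# Hamiltonian graphs in which every 2-factor has $1$ modulo $q$ components

## Minimum degree five and two cycles: testing the natural guess

All graphs are finite and simple. A 2-factor of a graph $G$ is a spanning 2-regular subgraph; each of its components is a cycle. A hamiltonian cycle is a 2-factor with one component, and $\delta(G)$ denotes the minimum degree.

Take a hamiltonian graph. Must it also have a 2-factor with exactly two components? With small minimum degree certainly not: a cycle $C_n$ has only itself as a 2-factor. The problem posed at http://www.mathcs.emory.edu/~rg/P112Y05.pdf asks whether there exists a hamiltonian graph of minimum degree at least five which has no 2-factor with two components.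

The answer one would first guess is no. Five edges at each vertex seem to leave enough freedom to reroute a hamiltonian cycle into two cycles. Let us test this.

*Very small graphs.* Two disjoint cycles need six vertices, so $K_4$ and $K_5$, with minimum degrees three and four, have no 2-factor with two components. Minimum degree five forces at least six vertices, so this cheap reason disappears exactly at five. And $K_6$ has two disjoint triangles.

*Dense graphs.* For $n\ge 6$ write $n=a+b$ with $a,b\ge 3$; then $K_n$ has a 2-factor $C_a\cup C_b$. The graph $K_{5,5}$ has a 2-factor consisting of a 4-cycle and a 6-cycle.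

*A sparse graph of degree four.* Let $K_5-e$ be $K_5$ with one edge deleted, and let $a,b$ be its two nonadjacent vertices. Replace each vertex of a cycle of length $m\ge 3$ by a copy of $K_5-e$, and let the edges of the cycle, which we call links, attach to the vertices $a,b$ of the copies, so that the result is 4-regular. It is hamiltonian, because $K_5-e$ has a hamiltonian $a$–$b$ path. Let $F$ be a 2-factor. The number of edges of a 2-factor leaving a set of vertices is even, so each copy uses both of its links or neither. Hence $F$ uses all links or none. If it uses all, then inside a copy $F$ is an $a$–$b$ path plus possibly cycles. The path has at least three vertices, since $a,b$ are nonadjacent, so at most two vertices remain and they carry no cycle. Hence $F$ is a single cycle. If $F$ uses no links, each copy carries a 2-factor of five vertices, which is one 5-cycle, so $F$ has $m\ge3$ components. There is no 2-factor with two components, for infinitely many graphs of minimum degree four.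

*The same trick at degree five.* Use $K_6-e$ instead. The graph is 5-regular and hamiltonian. But in one copy we can now take the path $a\,c\,b$ and a triangle on the other three vertices; with hamiltonian $a$–$b$ paths in the other copies and all links, this is a 2-factor with exactly two components. The argument in $K_5-e$ was that a path on three vertices leaves no room for a cycle. With six vertices there is room.

So the guess survives these tests. It is nevertheless wrong, and for every minimum degree.

**Theorem 1.** Let $d\ge 3$, $q\ge 2$ and $D=d-2$. There is an integer $k\le 2^{qD+1}(D!)^q$ such that for every $n\ge 3k$ there is a hamiltonian graph $G$ on $n$ vertices with $\delta(G)\ge d$ in which the number of components of every 2-factor is $\equiv 1\pmod q$.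

For $d=5$, $q=2$ we get hamiltonian graphs of minimum degree at least five in which every 2-factor has an odd number of components, so none has two. Here $k\le 2^{7}\cdot(3!)^2=4608$, and there is such a graph of every order $n\ge 3k$.

**Corollary 2.** For all $d$ and $q\ge2$ there are hamiltonian graphs with $\delta\ge d$ having no 2-factor with exactly $j$ components for any $2\le j\le q$. Moreover, for each fixed $q$ there is $c_q>0$ such that for all large $n$ there is such a graph of order $n$ with $\delta\ge c_q\log n/\log\log n$.

The proof of Theorem 1 uses no outside results. We build the graph in three stages: a skeleton that forces the shape of every 2-factor, a tree that decides which edges to add to the skeleton, and a counting rule that tells us how much the added edges change the number of components.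

## A clique and $k$ strands

Room for extra cycles ruined the blocks $K_6-e$. So we look for a graph in which every 2-factor is forced to be tight everywhere.

**Lemma 3.** Let $G$ be a graph, $H$ a set of $k$ of its vertices, and suppose that $G-H$ is a disjoint union of $k$ paths (the strands), each with at least two vertices, with no other edges in $G-H$. Let $F$ be a 2-factor of $G$. Then $F$ contains all edges of all strands and no edge inside $H$. Each end vertex of a strand has exactly one $F$-edge to $H$, the interior vertices of strands have none, and each vertex of $H$ has exactly two $F$-edges, both going to end vertices of strands.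

*Proof.* Let $P$ be a strand with $|P|$ vertices, and let $e_F(P,H)$ be the number of $F$-edges between $P$ and $H$. Summing $F$-degrees over $P$ gives
$$2|P| = 2|E(F)\cap E(P)|+e_F(P,H).$$
Since $|E(P)|=|P|-1$, we get $e_F(P,H)\ge 2$, with equality if and only if $E(P)\subseteq E(F)$. Summing over the $k$ strands, $F$ has at least $2k$ edges between $H$ and the rest. Summing $F$-degrees over $H$, it has at most $2k$, with equality if and only if $F$ has no edge inside $H$. So equality holds everywhere. All strand edges are in $F$; an interior vertex of a strand has its two $F$-edges on the strand; an end vertex has one there and hence exactly one to $H$. Each vertex of $H$ has two $F$-edges, none inside $H$ and none to interior vertices, so both go to end vertices. $\square$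

Edges inside $H$, and edges from interior strand vertices to $H$, are therefore never used. We may add them freely to raise degrees. All the difficulty is in the edges from strand ends to $H$.

Let us fix notation. Let $V$ be a set of $k\geq 2$ nodes in a linear order, and let $v^+$ be the cyclic successor of $v$. Each node $v$ has a vertex $h_v\in H$ and two ends $x_v^L,x_v^R$, of sides $L$ and $R$; we call $v$ the home of both. The strand $P_v$ joins $x_v^R$ to $x_{v^+}^L$. Every end $x_v^\sigma$ is joined to $h_v$. The strands and the paths $x_v^L h_v x_v^R$ then form a hamiltonian cycle.

By Lemma 3, a 2-factor $F$ defines a map $\varphi$ from ends to nodes, where $xh_{\varphi(x)}$ is the $F$-edge from $x$ to $H$, and $|\varphi^{-1}(v)|=2$ for every $v$. Let $\Gamma$ be the multigraph on the set of all ends with the strand edges $x_v^Rx_{v^+}^L$ and the pair edges $\varphi^{-1}(v)$, for $v\in V$. Every end lies on one strand edge and one pair edge, so $\Gamma$ is 2-regular; its components are cycles, where a digon (two parallel edges) counts as a cycle. Replacing each strand edge by the strand and each pair edge $\{x,y\}=\varphi^{-1}(v)$ by the path $x\,h_v\,y$ turns $\Gamma$ into $F$. This is a subdivision, so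 **the components of $F$ correspond bijectively to the cycles of $\Gamma$**.

If $\varphi(x)$ is always the home of $x$, then $\Gamma$ is one cycle. For minimum degree $d$, each end needs $D=d-2$ further neighbors in $H$. Which ones can we afford?

Let $a$ come before $r$ in the linear order, and change the home map in just two places. In the original cycle, let $S$ be the segment from $x_a^R$ to $x_r^L$:
$$x_a^L,\ \underbrace{x_a^R,\ \dots,\ x_r^L}_{S},\ x_r^R,\ \dots$$

* Put $\varphi(x_r^L)=a$ and $\varphi(x_a^R)=r$. The pair edges become $x_a^Lx_r^L$ and $x_a^Rx_r^R$. The segment $S$ is traversed backward, and $\Gamma$ is still one cycle.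
* Put $\varphi(x_r^L)=a$ and $\varphi(x_a^L)=r$. The pair edges become $x_r^Lx_a^R$ and $x_a^Lx_r^R$. Now $S$ is closed into a cycle of its own, and $\Gamma$ has two cycles.

So joining every end to all of $H$ fails: the second exchange produces a two-component 2-factor. But the first one is harmless. From $r$ we go left to $a$; if the edge comes back from the right end of $a$, nothing is gained, and if it comes back from the left end, one cycle is gained. Opposite sides cost nothing, equal sides cost one cycle. This is the count we keep, on a tree.

## Left–right trees and the count of repeated sides

We shall arrange the nodes in a rooted tree. An end will be joined downward to children on its own side, and upward to certain ancestors.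

**Definition (left–right tree).** A left–right tree is a rooted tree in which every non-root node is designated a left ($L$) or right ($R$) child of its parent, and the left children and the right children of each node are linearly ordered. A node may have several children on each side. Each node $v$ has two ends $x_v^L,x_v^R$ with home $v$.

**Definition (the count $f$).** Let $x$ be an end of side $\sigma$ with home $v$, and let $u$ be an ancestor of $v$, with $u=v$ allowed. Let $u=v_0,v_1,\dots,v_m=v$ be the tree path, let $t_i$ be the side on which $v_{i+1}$ is a child of $v_i$ for $0\le i<m$, and put $t_m=\sigma$. Then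
$$f(u,x)=\#\{\,1\le i\le m:\ t_{i-1}=t_i\,\},$$
so in particular $f(v,x)=0$. We call $t_0$ the first side from $u$ to $x$.

In other words, write the word $t_0t_1\cdots t_m$ of sides met on the way from $u$ to $x$, the side of $x$ included, and count adjacent equal letters. For example, let $a$ be a left child of $r$ and $b$ a left child of $a$. The end $x_b^R$ has word $LLR$ from $r$, so $f(r,x_b^R)=1$; from $a$ the word is $LR$, so $f(a,x_b^R)=0$; from $b$ it is $R$, so $f(b,x_b^R)=0$. In the two exchanges above, with $a$ a left child of $r$, the words from $r$ to the returning end are $LR$ and $LL$, with $f=0$ and $f=1$: the number of cycles gained.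

The sensible first plan is to allow an upward edge from $x$ to $h_u$ only if $f(u,x)=0$, aiming at graphs in which nothing is ever gained. Each end needs $D$ neighbors besides $h_v$; what the ancestors do not supply must come from new children. But this growth never stops. Follow the branch that always goes left. For the left end $x$ of a node on it, the word from any proper ancestor is $LL\cdots L$, and $f$ equals the distance, which is positive. So no ancestor is allowed, the end needs $D\ge1$ children on its side, and the branch continues forever. The tree is infinite.

The remedy is to give up "no cycle gained" and ask only that the number of gained cycles be divisible by $q$. Then on the all-left branch the ancestors at distance $q,2q,\dots$ become available.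

**Definition (good ancestor).** A proper ancestor $u$ of the home of $x$ is good for $x$ if $f(u,x)\equiv 0\pmod q$. Let $g(x)$ be the number of good proper ancestors of $x$.

**Definition (the tree $T$).** Starting from the root, each end $x$ of each node $v$ gets exactly $\max(0,D-g(x))$ children of $v$ on the side of $x$.

This makes sense, since $g(x)$ depends only on the path from the root to $v$ and on the side of $x$, so it is known before the children are created.

**Lemma 4.** The tree $T$ is finite, and $k:=|V(T)|$ satisfies $2D+1\le k\le 2^{qD+1}(D!)^q$.

*Proof.* **Step 1: bound the depth.** Let $v_0,v_1,\dots,v_m$ be a path from the root $v_0$, with sides $t_0,\dots,t_{m-1}$. For $0\le i<m$ put $s_i=\#\{1\le \ell\le i:\ t_{\ell-1}=t_\ell\}$, and let $x_i$ be the end of $v_i$ on side $t_i$. For $j<i$ the word from $v_j$ to $x_i$ is $t_jt_{j+1}\cdots t_i$, so $f(v_j,x_i)=s_i-s_j$. Hence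
$$g(x_i)=\#\{\,j<i:\ s_j\equiv s_i \pmod q\,\}. \tag{1}$$
Since $v_{i+1}$ is a child of $v_i$ on side $t_i$, the end $x_i$ has a child, so $g(x_i)<D$. By (1), each residue class modulo $q$ contains at most $D$ of the numbers $s_0,\dots,s_{m-1}$, so $m\le qD$. Each node has finitely many children, so $T$ is finite.

**Step 2: count the nodes at depth $m$.** Fix a word $t_0\cdots t_{m-1}$. By (1), $g(x_i)$ depends only on the word, so the number of nodes at depth $m$ reached by this word is $\prod_{i<m}\max(0,D-g(x_i))$. Suppose it is not zero. Group the indices $i$ by the residue of $s_i$. By (1), within one class the values $g(x_i)$ are successively $0,1,2,\dots$, so a class with $\ell\le D$ indices contributes $D(D-1)\cdots(D-\ell+1)\le D!$. There are $q$ classes, so the product is at most $(D!)^q$. There are $2^m$ words, hence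
$$k\le (D!)^q\sum_{m=0}^{qD}2^m\le 2^{qD+1}(D!)^q .$$

**Step 3: the lower bound.** The ends of the root have no proper ancestors, so $g=0$ and the root has $D$ children on each side. Thus $k\ge 2D+1$. $\square$

## The graph $G$

We put the tree on the skeleton. Order $V(T)$ in-order: for each $v$, first the subtrees of the left children, in their order, then $v$, then the subtrees of the right children, in their order. The set $T_v$ of descendants of $v$, including $v$, is then an interval of this order. Note $k\ge 2D+1\ge3$.

**Definition (the graph $G$).** Let $n\ge 3k$. The vertices are $h_v$ for $v\in V(T)$, forming a clique $H$ with $k$ vertices; the $2k$ ends; and interior vertices of strands. For each $v$ the strand $P_v$ joins $x_v^R$ to $x_{v^+}^L$. All strands are single edges except one, which gets $n-3k$ interior vertices (for $n=3k$ it is a single edge too). Interior vertices of strands are joined to all of $H$. Each end $x$ of side $\sigma$ with home $v$ is joined to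

* $h_v$,
* $h_c$ for every child $c$ of $v$ on side $\sigma$,
* $h_u$ for every proper ancestor $u$ of $v$ that is good for $x$.

There are no other edges.

The graph has $k+2k+(n-3k)=n$ vertices. The strands and the paths $x_v^Lh_vx_v^R$ form a hamiltonian cycle. For the degrees, an end $x$ has one strand edge and
$$1+\max(0,D-g(x))+g(x)\ge 1+D$$
neighbors in $H$, which are distinct since they belong to the home, its children and its proper ancestors. So its degree is at least $D+2=d$. An interior strand vertex has degree $2+k\ge d$. A vertex $h_v$ has $k-1$ neighbors in $H$ and at least the two ends of $v$, so its degree is at least $k+1\ge 2D+2\ge d$. Hence $G$ is hamiltonian with $\delta(G)\ge d$, and Lemma 3 applies to it.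

**Example 5 ($d=3$, $q=2$).** Here $D=1$, so an end gets one child if it has no good proper ancestor, and none otherwise. The root $r$ gets a left child $a$ and a right child $a'$. The end $x_a^R$ has word $LR$ from $r$, so $r$ is good and there is no child. The end $x_a^L$ has word $LL$, with $f=1$, so $r$ is not good and there is a left child $b$. For $x_b^L$ the words are $LLL$ from $r$ ($f=2$, good) and $LL$ from $a$ (not good); for $x_b^R$ they are $LLR$ from $r$ (not good) and $LR$ from $a$ (good). So $b$ is a leaf. By symmetry there are $a',b'$ on the right. The order is $b,a,r,a',b'$, and $k=5$. The possible values of $\varphi$ on the left are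
$$x_r^L\to r,a;\qquad x_a^L\to a,b;\qquad x_a^R\to a,r;\qquad x_b^L\to b,r;\qquad x_b^R\to b,a .$$
Only these five ends can be mapped to $a$ or $b$, and $a,b$ need four of them, so exactly one of the five is mapped to $r$; call it $y^L$. The strand edges among these five ends are $x_b^Rx_a^L$ and $x_a^Rx_r^L$. The possibilities are:

1. $y^L=x_r^L$. Then $x_a^R\to a$ and $x_b^L\to b$. Either $x_a^L\to a$, $x_b^R\to b$, giving the path $x_r^L,x_a^R,x_a^L,x_b^R,x_b^L$; or $x_a^L\to b$, $x_b^R\to a$, giving the path $x_r^L,x_a^R,x_b^R,x_a^L,x_b^L$.
2. $y^L=x_a^R$. Then $x_r^L\to a$ and $x_b^L\to b$. Either $x_a^L\to a$, $x_b^R\to b$, giving the path $x_a^R,x_r^L,x_a^L,x_b^R,x_b^L$; or $x_a^L\to b$, $x_b^R\to a$, giving the path $x_a^R,x_r^L,x_b^R,x_a^L,x_b^L$.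
3. $y^L=x_b^L$. Then $x_r^L\to a$ and $x_a^R\to a$, so $x_a^L$ and $x_b^R$ go to $b$. The pair edges $x_r^Lx_a^R$ and $x_a^Lx_b^R$ both double a strand edge: two digons, and the trivial path $x_b^L$.

In each case we have a path from $y^L$ to $x_b^L$, plus $0$ or $2$ cycles. The right side behaves in the same way, independently. The pair edge $\varphi^{-1}(r)=\{y^L,y^R\}$ and the strand edge $x_{b'}^Rx_b^L$ close the two paths into one cycle. So there are $25$ maps $\varphi$: $16$ give one cycle, $8$ give three, and one gives five. The number is always odd. In case 3 the returning end has $f(r,x_b^L)=2$, the number of cycles gained.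

The general proof is this computation, done by induction over subtrees.

## Each subtree is entered at most once

From now on $F$ is a 2-factor of $G$, with $\varphi$ and $\Gamma$ as above. For a node $v$ let $E_v$ be the set of ends with home in $T_v$. To do an induction over subtrees, we must know how $\varphi$ crosses the boundary of a subtree.

**Lemma 6.** Let $v$ be a non-root node with parent $p$. At most one end $x\notin E_v$ has $\varphi(x)\in T_v$ (we say it enters $T_v$). If there is one, it is the end of $p$ on the side of $v$, and $\varphi(x)=v$. The number of ends $x\in E_v$ with $\varphi(x)\notin T_v$ (exiting ends) equals the number of entering ends. If $x$ exits, $\varphi(x)$ is a proper ancestor of $v$.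

*Proof.* Let $x$ enter, with home $u\notin T_v$. By construction $\varphi(x)$ is $u$, or a child of $u$ on the side of $x$, or a proper ancestor of $u$. In the first and third case $u$ would be a descendant of $\varphi(x)\in T_v$, or equal to it, forcing $u\in T_v$. So $\varphi(x)$ is a child of $u$. The only node of $T_v$ whose parent is outside $T_v$ is $v$. Hence $\varphi(x)=v$, $u=p$, and $x$ is the end of $p$ on the side of $v$.

Every node has two preimages and two ends, so $|\varphi^{-1}(T_v)|=2|T_v|=|E_v|$. Removing from $\varphi^{-1}(T_v)$ and from $E_v$ their common part leaves the entering ends and the exiting ends, respectively; these have equal number.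

If $x$ exits, then $\varphi(x)$ is not its home and not a child of its home, because those lie in $T_v$. So $\varphi(x)$ is an ancestor of the home lying outside $T_v$, that is, a proper ancestor of $v$. $\square$

**Definition (active node).** A non-root node $v$ is active if an end enters $T_v$. Then $\varepsilon_v$ is the entering end, $\omega_v$ the exiting end, and $\sigma_v$ is the first side from $v$ to $\omega_v$. The root is inactive.

An active child $c$ of $v$ on side $\sigma$ has $\varepsilon_c=x_v^\sigma$ and $\varphi(x_v^\sigma)=c$. So $v$ has at most one active child on each side. In case 3 of Example 5 both $a$ and $b$ are active, with $\varepsilon_a=x_r^L$, $\varepsilon_b=x_a^L$, $\omega_a=\omega_b=x_b^L$ and $\sigma_a=\sigma_b=L$.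

## Paths and cycles inside a subtree

Now we describe the part of $\Gamma$ that lives in a subtree, and state what the induction carries. Let $\Gamma_v$ be the multigraph with

* vertex set $E_v$, plus $\varepsilon_v$ if $v$ is active;
* the strand edges $x_w^Rx_{w'}^L$ for consecutive nodes $w,w'$ of the interval $T_v$;
* the pair edges $\varphi^{-1}(w)$ for $w\in T_v$.

The pair edges do lie in this vertex set, by Lemma 6. Let $\lambda_v$ be the $L$-end of the first node of $T_v$ and $\rho_v$ the $R$-end of the last node of $T_v$. Paths may be trivial, that is, consist of one vertex. All congruences are modulo $q$.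

**Proposition 7.**

(i) If $v$ is inactive, $\Gamma_v$ is a disjoint union of a $\lambda_v$–$\rho_v$ path and $\kappa_v$ cycles, where $\kappa_v\equiv 0$.

(ii) If $v$ is active, $\Gamma_v$ is a disjoint union of $\kappa_v$ cycles, where $\kappa_v\equiv f(v,\omega_v)$, and two paths. These are an $\varepsilon_v$–$\rho_v$ path and an $\omega_v$–$\lambda_v$ path if $\sigma_v=L$, and an $\varepsilon_v$–$\lambda_v$ path and an $\omega_v$–$\rho_v$ path if $\sigma_v=R$.

In case 3 of Example 5, $\Gamma_b$ consists of the path $x_a^L,x_b^R$ (from $\varepsilon_b$ to $\rho_b$) and the trivial path $x_b^L=\omega_b=\lambda_b$, with $\kappa_b=0=f(b,x_b^L)$. In $\Gamma_a$ there are the path $x_r^L,x_a^R$ (from $\varepsilon_a$ to $\rho_a$), the trivial path $x_b^L=\omega_a=\lambda_a$, and one digon, with $\kappa_a=1=f(a,x_b^L)$. A congruence to zero is not required here; it is only the upward edge to a good ancestor that restores it.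

*Proof of Proposition 7.* We use induction on the height of $v$, assuming the proposition for all children of $v$. A leaf needs no separate treatment: it has no children, so nothing is assumed.

**Step 1: cut $\Gamma_v$ into two arms.** The purpose is to treat the left and right children separately. For $\sigma\in\{L,R\}$, let the arm $A^\sigma$ be the multigraph whose vertices are $x_v^\sigma$ and all of $E_c$ for the children $c$ of $v$ on side $\sigma$. Its edges are those of all these $\Gamma_c$, together with the strand edges joining consecutive blocks among $v$ and these $T_c$. If $c$ is active, the extra vertex $\varepsilon_c=x_v^\sigma$ of $\Gamma_c$ is indeed in $A^\sigma$.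

The two arms are vertex-disjoint. Their union contains every strand edge inside the interval $T_v$, since such an edge lies inside some $T_c$ or joins consecutive blocks, and two consecutive blocks are always on the same side, with $v$ counted on both. It contains every pair edge $\varphi^{-1}(w)$ with $w\in T_v$, $w\ne v$. So
$$\Gamma_v = A^L\cup A^R\ \text{ together with the pair edge }\varphi^{-1}(v)\text{ and, if $v$ is active, the vertex }\varepsilon_v. \tag{2}$$

Put $\tau^L=\lambda_v$ and $\tau^R=\rho_v$; these are the outer tips of the arms.

**Step 2: the shape of an arm.** We claim that $A^\sigma$ is a disjoint union of a $y^\sigma$–$\tau^\sigma$ path and cycles, where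

* ($\alpha$) if no child on side $\sigma$ is active, $y^\sigma=x_v^\sigma$ and the number of cycles is $\equiv 0$;
* ($\beta$) if the child $c$ on side $\sigma$ is active, $y^\sigma=\omega_c$ and the number of cycles is $\equiv f(v,\omega_c)$.

First let $\sigma=R$. Let $c_1,\dots,c_j$ be the right children in order. The strand edges joining blocks are $x_v^R\lambda_{c_1}$ and $\rho_{c_i}\lambda_{c_{i+1}}$ for $1\le i<j$, and $\tau^R=\rho_{c_j}$, or $\tau^R=x_v^R$ if $j=0$. By induction, each inactive $c_i$ contributes a $\lambda_{c_i}$–$\rho_{c_i}$ path and $\equiv0$ cycles.

If no right child is active, these paths and the joining edges form one path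
$$x_v^R,\ \lambda_{c_1}\cdots\rho_{c_1},\ \lambda_{c_2}\cdots\rho_{c_2},\ \dots,\ \lambda_{c_j}\cdots\rho_{c_j}=\tau^R$$
(the trivial path $x_v^R$ if $j=0$), and there are $\equiv 0$ cycles. This is ($\alpha$).

Now let $c=c_i$ be the active right child. The parts of the arm outside $\Gamma_c$ form a path $Q$ from $x_v^R=\varepsilon_c$ through the blocks $c_1,\dots,c_{i-1}$ to $\lambda_c$, a path $Q'$ from $\rho_c$ through the blocks $c_{i+1},\dots,c_j$ to $\tau^R$ (trivial if $i=j$), and $\equiv0$ cycles. Here $Q$ meets $\Gamma_c$ only in $\varepsilon_c$ and $\lambda_c$, and $Q'$ meets it only in $\rho_c$. We insert what the induction says about $\Gamma_c$.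

If $\sigma_c=L$, then $\Gamma_c$ has an $\omega_c$–$\lambda_c$ path and an $\varepsilon_c$–$\rho_c$ path. With $Q$ and $Q'$ they form a single path
$$\omega_c\cdots\lambda_c\ \overset{Q}{\cdots}\ \varepsilon_c\cdots\rho_c\ \overset{Q'}{\cdots}\ \tau^R ,$$
and the number of cycles is $\equiv f(c,\omega_c)$.

If $\sigma_c=R$, then $\Gamma_c$ has an $\varepsilon_c$–$\lambda_c$ path and an $\omega_c$–$\rho_c$ path. The first closes with $Q$ to one additional cycle, possibly a digon. The second and $Q'$ form an $\omega_c$–$\tau^R$ path. The number of cycles is $\equiv f(c,\omega_c)+1$.

In both cases the number of cycles is $\equiv f(c,\omega_c)+[\sigma_c=R]$, where the bracket is $1$ if the equality holds and $0$ otherwise. The word from $v$ to $\omega_c$ is the letter $R$ followed by the word from $c$ to $\omega_c$, whose first letter is $\sigma_c$. So $f(v,\omega_c)=f(c,\omega_c)+[\sigma_c=R]$. This proves ($\beta$) for $\sigma=R$.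

For $\sigma=L$ we reflect: interchange $L$ and $R$ everywhere and reverse all orders of children. The in-order reverses, so strand edges inside each interval remain strand edges, and $\lambda$ and $\rho$ are interchanged. The function $f$ is unchanged, and the two alternatives in (ii) are interchanged. So the argument for $R$ applies. Explicitly, with left children $c_1,\dots,c_j$ in order, the joining edges are $\rho_{c_i}\lambda_{c_{i+1}}$ and $\rho_{c_j}x_v^L$. For an active $c$, the path $Q$ joins $\varepsilon_c=x_v^L$ to $\rho_c$ and $Q'$ joins $\lambda_c$ to $\tau^L$. If $\sigma_c=R$, we get one path $\omega_c\cdots\rho_c\cdots\varepsilon_c\cdots\lambda_c\cdots\tau^L$; if $\sigma_c=L$, the $\varepsilon_c$–$\rho_c$ path closes with $Q$ to one additional cycle, and $\omega_c\cdots\lambda_c\cdots\tau^L$ is the path. The number of cycles is $\equiv f(c,\omega_c)+[\sigma_c=L]=f(v,\omega_c)$.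

**Step 3: which ends are mapped to $v$.** The purpose is to see that the pair edge $\varphi^{-1}(v)$ only touches the inner tips $y^L,y^R$ and $\varepsilon_v$. Let $\varphi(x)=v$. If the home of $x$ is outside $T_v$, then $x$ enters $T_v$, so $v$ is active and $x=\varepsilon_v$. If $x=x_v^\sigma$, then no child on side $\sigma$ is active, since otherwise $\varphi(x_v^\sigma)$ would be that child; so we are in case ($\alpha$) and $x=y^\sigma$. Otherwise the home of $x$ is in $T_c$ for a child $c$ of $v$, on side $\sigma$ say. As $v\notin T_c$, the end $x$ exits $T_c$, so $c$ is active and $x=\omega_c=y^\sigma$. Hence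
$$\varphi^{-1}(v)\subseteq\{\varepsilon_v,y^L,y^R\}, \tag{3}$$
where $\varepsilon_v$ is present only if $v$ is active.

**Step 4: where an inner tip goes if not to $v$.** We claim that if $\varphi(y^\sigma)\ne v$, then $v$ is active and $y^\sigma=\omega_v$. In case ($\alpha$), $y^\sigma=x_v^\sigma$, and $\varphi(x_v^\sigma)$ is not a child of $v$ on side $\sigma$, as such a child would be active. So it is $v$ or a proper ancestor of $v$. In case ($\beta$), $y^\sigma=\omega_c$, and by Lemma 6 $\varphi(\omega_c)$ is a proper ancestor of $c$, that is, $v$ or a proper ancestor of $v$. So if $\varphi(y^\sigma)\neq v$, it is a proper ancestor of $v$. Then $v$ is not the root, and $y^\sigma\in E_v$ exits $T_v$. By Lemma 6 an end also enters, so $v$ is active and $y^\sigma=\omega_v$.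

**Step 5: the good ancestors do their work.** We claim that if $\varphi(y^\sigma)=v$, then $A^\sigma$ has $\equiv0$ cycles. In case ($\alpha$) this is part of Step 2. In case ($\beta$), $\omega_c$ is adjacent to $h_v$, and $v$ is a proper ancestor of its home. By the construction of $G$, $v$ is good for $\omega_c$, that is, $f(v,\omega_c)\equiv0$; and by Step 2 the number of cycles is $\equiv f(v,\omega_c)$.

**Step 6: assemble, $v$ inactive.** By (3) and $|\varphi^{-1}(v)|=2$, we have $\varphi^{-1}(v)=\{y^L,y^R\}$. By (2), $\Gamma_v$ is the union of the two arms and the edge $y^Ly^R$, which joins the two arm paths into $\lambda_v\cdots y^Ly^R\cdots\rho_v$. By Step 5 both arms have $\equiv0$ cycles. This is (i).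

**Step 7: assemble, $v$ active.** Now $\varepsilon_v\in\varphi^{-1}(v)$, so by (3) exactly one of $y^L,y^R$ is mapped to $v$. Let $y^\sigma$ be the other one and $\bar\sigma$ the side opposite to $\sigma$. Then $\varphi^{-1}(v)=\{\varepsilon_v,y^{\bar\sigma}\}$, and $y^\sigma=\omega_v$ by Step 4. Moreover $\sigma_v=\sigma$: either $\omega_v=x_v^\sigma$, whose word from $v$ is just $\sigma$, or $\omega_v=\omega_c$ has its home in $T_c$ with $c$ a child of $v$ on side $\sigma$. By (2) the paths in $\Gamma_v$ are
$$\varepsilon_v\,y^{\bar\sigma}\cdots\tau^{\bar\sigma}\qquad\text{and}\qquad \omega_v=y^\sigma\cdots\tau^\sigma .$$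
If $\sigma_v=L$, these are an $\varepsilon_v$–$\rho_v$ path and an $\omega_v$–$\lambda_v$ path; if $\sigma_v=R$, an $\varepsilon_v$–$\lambda_v$ path and an $\omega_v$–$\rho_v$ path, as required. The arm $A^{\bar\sigma}$ has $\equiv0$ cycles by Step 5. The arm $A^\sigma$ has, by Step 2, in case ($\alpha$) $\equiv0=f(v,\omega_v)$ cycles, because the home of $\omega_v$ is then $v$, and in case ($\beta$) $\equiv f(v,\omega_c)=f(v,\omega_v)$ cycles. The total is $\equiv f(v,\omega_v)$, which is (ii). $\square$

## Closing the path at the root

*Proof of Theorem 1.* Take $T$, $k$ and $G$ as constructed. Lemma 4 gives the bound on $k$, and we checked that $G$ is hamiltonian on $n$ vertices with $\delta(G)\ge d$. Let $F$ be a 2-factor. The root $r$ is inactive and $T_r=V(T)$, so by Proposition 7(i) $\Gamma_r$ is a $\lambda_r$–$\rho_r$ path plus $\kappa_r\equiv0\pmod q$ cycles. The only edge of $\Gamma$ not in $\Gamma_r$ is the strand edge $\rho_r\lambda_r$ from the last node of the order back to the first. It closes the path into a cycle. So $\Gamma$ has $1+\kappa_r\equiv1\pmod q$ cycles. These correspond bijectively to the components of $F$, which therefore has $\equiv 1\pmod q$ components. $\square$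

## Up to $q$ components, and degree $c_q\log n/\log\log n$

*Proof of Corollary 2.* For the first statement we may assume $d\ge3$. If $2\le j\le q$, then $1\le j-1\le q-1$, so $j\not\equiv1\pmod q$. Hence no 2-factor of a graph from Theorem 1 has exactly $j$ components.

For the second statement, we first bound $\log(3k)$, with natural logarithms. Since $D\le d$ and $D!\le d^d$, Theorem 1 gives
$$\log(3k)\le \log 3+(qd+1)\log 2+qd\log d .$$
As $d\ge3$, we have $\log d>1$, so $\log 3\le d\log d$ and $(qd+1)\log 2\le(q+1)d\log d$. With $C_q=2q+2$ this gives
$$\log(3k)\le C_q\,d\log d . \tag{4}$$
Now let $n$ be large and put $d=\lfloor y\rfloor$ with $y=\dfrac{\log n}{C_q\log\log n}$; for large $n$ we have $d\ge3$ and $\log\log n\ge1$. Then $d\le\log n$, so $\log d\le\log\log n$, and (4) gives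
$$\log(3k)\le C_q\cdot\frac{\log n}{C_q\log\log n}\cdot\log\log n=\log n .$$
So $n\ge3k$, and Theorem 1 provides a graph of order $n$ with $\delta\ge d$ all of whose 2-factors have $\equiv 1\pmod q$ components. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, its minimum degree is at least $c_q\log n/\log\log n$ with $c_q=1/(2C_q)$. $\square$

So no constant minimum degree forces a hamiltonian graph to have a 2-factor with two components, nor one with between $2$ and $q$ components; and for fixed $q$, even $\delta\ge c_q\log n/\log\log n$ does not suffice.
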